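# How many bars does a transitive tournament need?

## 1. The constant $(3-\sqrt7)/2$

Throughout, $T_n$ is the transitive $n$-tournament: vertices $v_1,\dots,v_n$ and an arc $v_iv_j$ for every $i<j$. Its bar visibility number is $b(T_n)$; the definition is recalled right after the theorems. Put
$$\kappa=\frac{3-\sqrt7}{2}=\frac1{3+\sqrt7}\approx0.17712,\qquad\text{so that}\qquad \kappa^2-3\kappa+\tfrac12=0. \tag{1}$$

**Theorem 1.** $\displaystyle\lim_{n\to\infty}\frac{b(T_n)}n=\kappa=\frac{3-\sqrt7}2.$

**Theorem 2.**

(a) For every $n\ge1$: $\;b(T_n)\ge\frac12\bigl(3n-1-\sqrt{7n^2-4n+1}\bigr)=\kappa n-O(1)$.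

(b) Suppose all visibilities of a bar layout are arcs of $T_n$, all but at most $\varepsilon n^2$ arcs are seen, and $v_i$ has $k_i$ bars. Then
$$\binom n2-\varepsilon n^2\le\sum_i\bigl[\min(k_i,i-1)+\min(k_i,n-i)+k_i\bigr],$$
and hence $\max_ik_i\ge(\kappa-O(\varepsilon)-O(1/n))\,n$.

(c) If all arcs are seen and all $k_i\le cn$ with $c\le\frac12$, then $\sum_ik_i\ge\bigl(\frac14-\frac{c-c^2}2\bigr)n^2-O(n)$. At $c=\kappa$ the right side is $\kappa n^2-O(n)$.

**The definition.** In a bar layout each vertex of a digraph $G$ owns finitely many horizontal segments (*bars*) in the plane, and all bars are pairwise disjoint. Two bars *see* each other if a vertical channel of positive width joins them and meets no other bar. The layout represents $G$ if $uv$ is an arc exactly when some bar of $u$ sees some bar of $v$ lying above it. The number $b(G)$ is the least $k$ for which $G$ has a representation with at most $k$ bars per vertex. Bars of length $0$ see nothing, so we delete them and assume all lengths positive. We write $i$ for $v_i$.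

For $T_n$ this means that whenever a bar of $i$ sees a bar of $j$ above it, we must have $i<j$; in particular two bars of one vertex never see each other, since $T_n$ has no loops. And every pair $i<j$ must be seen at least once.

**What the theorems say.** Part (a) is the lower half of Theorem 1. Part (b) says that ignoring a few arcs does not help. Part (c) is about the total: if every vertex has at most $\kappa n$ bars, then on average a vertex has at least $\kappa n-O(1)$ of them, so in an optimal layout almost everyone is fully loaded. This tells us that the construction must spread the work evenly.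

The problem comes from "Visibility Number Of Directed Graphs" (https://www.macalester.edu/~abeverid/papers/dvnum.pdf). The bounds given as known are: the limit is at least $\frac16$; $b(T_n)\le\frac{7n}{24}+2\sqrt{n\log n}$; and $b(T_n)<\frac{3n}{14}+42$ for large $n$. None of them is used below.

## 2. Tournaments on at most five vertices

For $T_3$, put a short bar of $2$ between long bars of $1$ and $3$. Over the short bar the pairs $12$ and $23$ are seen, beside it $13$. So $b(T_3)=1$.

For $T_4$, give bars $1$ and $4$ the $x$-range $[0,10]$, bar $2$ the range $[1,4]$, bar $3$ the range $[3,6]$, heights increasing with the label. Reading from left to right, the sets of bars on a vertical line are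
$$\{1,4\},\ \{1,2,4\},\ \{1,2,3,4\},\ \{1,3,4\},\ \{1,4\},$$
and the consecutive pairs give $14;\ 12,24;\ 23,34;\ 13$. All six pairs are seen, so $b(T_4)=1$. This left-to-right reading is the viewpoint of the whole lecture: a layout is a sequence of sets, and what matters is which pairs *become* consecutive.

For $T_5$ one bar each is not enough. Read a one-bar layout as five insertions and five deletions of labels, one at a time. The first insertion creates no consecutive pair, the second at most one, each of the other three at most two. The last two deletions create none, each of the others at most one. That is at most $1+6+3=10=\binom52$ creations. If all ten pairs are seen, every estimate is sharp and no pair is created twice. But inserting $1$ or $5$ never creates two pairs, since these labels are always extreme. So $1$ and $5$ are the first two inserted. Deleting $1$ or $5$ creates nothing, so they are also the last two deleted. Then $15$ is created at the second insertion, and again at the third deletion from the end, which leaves $\{1,5\}$: a contradiction. Two bars suffice: take $1,5$ on $[0,10]$,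 and $2,3,4$ on $[1,4],[3,6],[5,8]$. This shows all pairs except $24$. Add a separate piece with one bar of $2$ below one bar of $4$. So $b(T_5)=2$.

The moral is that creations are limited, and repeated creations are waste.

## 3. Counting creations: the proof of Theorem 2

**A first count.** Each bar is inserted once (at most two new consecutive pairs) and deleted once (at most one). Hence $\binom n2\le3\sum_ik_i$, so some $k_i\ge(n-1)/6$. This gives the constant $\frac16$ and no more. It loses at the ends of the order: if label $i$ is inserted $k_i>i-1$ times, then it cannot meet a *new* smaller label each time, because there are only $i-1$ smaller labels. Taking this into account gives exactly $\kappa$.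

**Step 1: turn a layout into a sequence of sets.** Take a layout all of whose visibilities are arcs of $T_n$. For $x$ not the abscissa of an endpoint, let $S_x$ be the set of vertices with a bar meeting the vertical line at $x$. Two vertically consecutive bars on this line see each other: there are finitely many endpoints, so in a small interval around $x$ the same bars are met. Hence labels strictly increase upward along the line. So the labels on the line are distinct and their vertical order is the label order. Conversely, if $i<j$ is seen, choose a generic $x$ in the channel: then $i,j$ are consecutive in $S_x$.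

At each endpoint abscissa, first remove the ending bars one at a time, then insert the starting bars one at a time. We obtain a sequence of label sets from $\emptyset$ to $\emptyset$ in which each step inserts or deletes one label. Label $i$ is inserted $k_i$ times and deleted $k_i$ times, and every $S_x$ occurs.

**Step 2: charge every seen pair to one step.** A seen pair is consecutive in some set of the sequence, and the sequence starts at $\emptyset$, so at some step the pair becomes consecutive. Assign it to one such step. An insertion of $i$ creates at most one consecutive pair in which $i$ is the larger element, and at most one in which $i$ is the smaller. A deletion of $i$ creates at most one pair. Only $i-1$ pairs have $i$ as larger element and only $n-i$ have $i$ as smaller. So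
$$\#\{\text{seen pairs}\}\le\sum_if_i(k_i),\qquad f_i(t)=\min(t,i-1)+\min(t,n-i)+t. \tag{2}$$
This is the displayed inequality of (b).

**Step 3: sum for a uniform bound $k$.** Let all $k_i\le k\le n$ with $k$ an integer. For $k\le n-1$,
$$\sum_{j=0}^{n-1}\min(k,j)=\frac{k(k+1)}2+(n-1-k)k=nk-\frac{k(k+1)}2,$$
and for $k=n$ both ends equal $\frac{n(n-1)}2$. Since $f_i$ is nondecreasing,
$$\#\{\text{seen pairs}\}\le\sum_if_i(k)=3nk-k(k+1). \tag{3}$$

**Step 4: part (a).** If all arcs are seen and $k=b(T_n)\le n$, then (3) gives $k^2-(3n-1)k+\frac{n(n-1)}2\le0$. The discriminant is $(3n-1)^2-2n(n-1)=7n^2-4n+1$, so $k$ is at least the smaller root, which is the bound in (a). At $k=n$ the quadratic equals $-\frac32n^2+\frac n2<0$, so the smaller root is below $n$ and the case $k>n$ is trivial. Since $7n^2-4n+1\le7n^2$, the bound is at least $\kappa n-\frac12$.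

**Step 5: part (b).** Let $c=\max_ik_i/n$. If $c\ge\kappa$ we are done. If $c<\kappa$, then (3) with $k=cn$ gives $3c-c^2\ge\frac12-\varepsilon-\frac1{2n}=3\kappa-\kappa^2-\varepsilon-\frac1{2n}$. As $\kappa+c<1$,
$$\varepsilon+\tfrac1{2n}\ge(3\kappa-\kappa^2)-(3c-c^2)=(\kappa-c)(3-\kappa-c)\ge2(\kappa-c).$$

**Step 6: part (c).** Put $\nu_i=\min(i-1,n-i)$. One of the two minima in $f_i(t)$ is at most $t$, the other is $\min(t,\nu_i)$, so $f_i(t)\le2t+\min(t,\nu_i)$. Each value $j<n/2$ is taken by $\nu_i$ for two indices $i$, with at most one exceptional value, so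
$$\sum_i\min(cn,\nu_i)=2\int_0^{n/2}\min(cn,t)\,dt+O(n)=(c^2+c-2c^2)n^2+O(n)=(c-c^2)n^2+O(n).$$
Hence $\binom n2\le2\sum_ik_i+(c-c^2)n^2+O(n)$, which is the claim. At $c=\kappa$, (1) gives $\kappa-\kappa^2=\frac12-2\kappa$, and $\frac14-\frac12\bigl(\frac12-2\kappa\bigr)=\kappa$. $\square$

It remains to prove $\limsup b(T_n)/n\le\kappa$.

## 4. Three new pairs per bar: two attempts that fall short

**A frozen frame.** To earn three pairs with one bar of $w$, insert it between neighbours $P$ below and $Q$ above, then delete it. This yields $Pw$, $wQ$, and then $PQ$. Call the triple (type of $P$, type of $w$, type of $Q$) a *triangle* with *middle* $w$. The natural layout keeps long bars $P,Q$ and lets many bars $w,w',\dots$ come and go between them. It breaks at the second bar: deleting $w'$ makes $PQ$ consecutive again, and that is the same pair of bars. Each bar then earns two pairs, and $2\sum k_i\approx\binom n2$ means about $n/4$ bars per vertex on average. So between two appearances of a middle $w$, at least one of its two neighbours must itself be replaced. The gadgets of Section 6 are built to do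 this.

**All triangles equally.** Suppose this is solved and we may use triangles on labels $1,\dots,m$ with arbitrary weights, each pair being covered with total weight $1$; the cost of a label is the total weight of the triangles of which it is the middle. Give each of the $\binom m3$ triangles weight $\frac1{m-2}$. Each pair is covered exactly once. The total cost is $\binom m3/(m-2)=\frac{m(m-1)}6$, on average about $m/6$. But label $i$ pays $\frac{(i-1)(m-i)}{m-2}$, which is $0$ at the ends and about $m/4$ in the middle. The load must be flattened. The lower bound shows the obstacle: a label $l$ that is a middle $K>l-1$ times must repeat pairs $(x,l)$ with $x<l$.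

The plan is therefore as follows. Lemma 1 passes from a layout on a fixed number $m$ of *types* to $T_n$. Lemma 2 realizes certain bundles of triangles. Lemma 3 allows real weights. Then we choose weights with flat load.

## 5. From patterns to tournaments

**Definition.** A *pattern* with types in $[m]=\{1,\dots,m\}$, $m\ge2$, is a finite set $V$ of bars. Bar $v$ has a type $\operatorname{ty}(v)\in[m]$ and lies at height $\operatorname{ty}(v)$; bars of equal type have disjoint closed $x$-ranges. Seeing is as before.

For example, the five-vertex layout of Section 2 on $[0,10]$, together with the extra $24$ piece, is a pattern with $m=5$, at most two bars of each type, and at least one seeing pair for every two types.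

**Lemma 1.** Suppose a pattern has at most $B$ bars of each type and, for each $i<j$, at least $E\ge1$ pairs of bars of types $i,j$ that see each other ($B,E$ integers). Then $\limsup_nb(T_n)/n\le\frac B{Em}+\frac1m$.

The idea is to replace each type $i$ by a block of $p$ vertices and use many copies of the pattern, assigning vertices to bars so that nearly every pair of vertices from different blocks is served exactly once. About $p^2/E$ copies are needed, each with $B$ bars of type $i$, which makes $pB/E$ bars per vertex. That such an assignment exists follows from a theorem on matchings in hypergraphs.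

**The tool.** In an $r$-uniform hypergraph every edge has $r$ vertices. The *degree* of a vertex is the number of edges containing it; the *codegree* of two vertices is the number of edges containing both; a *matching* is a set of pairwise disjoint edges; the *chromatic index* is the least number of matchings that partition the edges. (For $r=2$: the complete graph $K_4$ has degree $3$, codegrees $1$, chromatic index $3$.) The Pippenger–Spencer theorem (J. Combin. Theory Ser. A 51 (1989) 24–42) states: for every $r\ge2$, $\gamma>0$ there are $\eta>0$, $n_0$ such that every $r$-uniform hypergraph on at least $n_0$ vertices with maximum degree $\Delta$, minimum degree at least $(1-\eta)\Delta$ and all codegrees at most $\eta\Delta$ has chromatic index at most $(1+\gamma)\Delta$.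

If it has $N$ vertices, it has at least $(1-\eta)\Delta N/r$ edges, so its largest colour class is a matching covering at least a fraction $\frac{1-\eta}{1+\gamma}$ of the vertices. We may take $\eta\le\gamma$, so this fraction tends to $1$ as $\gamma\to0$.

*Proof of Lemma 1.*

**Step 1: reduce to $n=mp$.** The sequence $b(T_n)$ is nondecreasing. Delete the bars of $v_{n+1}$ from a representation of $T_{n+1}$: the other visibilities survive, and since labels still increase upward on every generic vertical line, any new visibility goes from a smaller to a larger label. So it suffices to consider $n=mp$ with $p\to\infty$. The vertices of $T_n$ are the pairs $(i,x)$, $i\in[m]$, $x\in[p]$, in lexicographic order. All bars will be placed at heights increasing with the label, one height per label, so every visibility is an arc.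

**Step 2: define the hypergraph.** Add isolated bars so that each type has exactly $B$ bars; then $|V|=mB$. For $i<j$ fix a set $F_{ij}$ of exactly $E$ seeing pairs of types $i,j$, and let $F=\bigcup F_{ij}$. Put $S=\lceil pB/E\rceil$. The vertex set of $H$ is $W_1\cup W_2$: the set $W_1$ consists of the pairs $\{(i,x),(j,y)\}$ with $i<j$, which are to be served, and $W_2=[m]\times[p]\times[S]$ gives each vertex $(i,x)$ a supply of $S$ slots, one per bar. For every $f:V\to[p]$ injective on each type class and every $s:V\to[S]$, the set
$$\bigl\{\{(\operatorname{ty}(u),f(u)),(\operatorname{ty}(v),f(v))\}:uv\in F\bigr\}\cup\bigl\{(\operatorname{ty}(v),f(v),s(v)):v\in V\bigr\}$$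
is an edge. It encodes a copy of the pattern in which bar $v$ belongs to vertex $(\operatorname{ty}(v),f(v))$ and uses its slot $s(v)$. By injectivity of $f$ on types the listed elements are distinct, so $H$ is $r$-uniform with $r=E\binom m2+mB$.

**Step 3: count pairs $(f,s)$ instead of edges.** Suppose $(f,s)$ and $(f',s')$ give the same edge. Comparing $W_2$-elements, for each $v$ there is a unique $\theta(v)$ of the same type with $f(\theta(v))=f'(v)$ and $s(\theta(v))=s'(v)$. This $\theta$ is a type-preserving bijection of $V$ with $f'=f\circ\theta$, $s'=s\circ\theta$. Comparing $W_1$-elements, $\theta$ preserves $F$. Conversely every automorphism $\theta$ of $(V,\operatorname{ty},F)$ gives a pair $(f\circ\theta,s\circ\theta)$ with the same edge, and distinct $\theta$ give distinct pairs because $f$ is injective on types. So every edge arises from exactly $|\mathrm{Aut}(V,\operatorname{ty},F)|$ pairs. This constant factor affects all degrees and codegrees equally, and we count pairs.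

**Step 4: degrees and codegrees.** An element $\{(i,x),(j,y)\}$ of $W_1$: choose which of the $E$ pairs of $F_{ij}$ is used, which fixes two values of $f$. The degree is $E\,p^{mB-2}S^{mB}(1+O(1/p))$. An element of $W_2$: choose one of $B$ bars, which fixes one value of $f$ and one of $s$. The degree is $B\,p^{mB-1}S^{mB-1}(1+O(1/p))$. Since $S=(1+O(1/p))pB/E$, both are $\Delta_0(1+O(1/p))$ with $\Delta_0=Ep^{mB-2}S^{mB}$.

For codegrees, the number of ways to choose the bars involved is bounded. Two distinct elements of $W_1$ involve at least three vertices, so they fix at least three values of $f$. An element of $W_1$ and one of $W_2$ fix at least two values of $f$ and one of $s$. Two elements of $W_2$ with the same $(i,x)$ lie in no common edge, because only one bar of type $i$ is mapped to $x$; otherwise they fix two values of $f$ and two of $s$. As $S=\Theta(p)$, all codegrees are $O(\Delta_0/p)$.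

**Step 5: place the copies.** $H$ has $\Theta(p^2)$ vertices and $r$ is fixed, so by Pippenger–Spencer it has a matching covering all but an $o(1)$-fraction of its vertices as $p\to\infty$. For each edge of the matching choose one pair $(f,s)$ producing it and place a copy of the pattern, bar $v$ being a bar of $(\operatorname{ty}(v),f(v))$; copies lie side by side. Within a copy, bars of different types keep their vertical order. Bars of the same type may get different heights, but their closed $x$-ranges are disjoint. So the visibilities of the pattern are kept. The edges are disjoint on $W_2$, so each vertex gets at most $S$ bars. All pairs of vertices in different blocks are seen except at most $\varepsilon_pp^2$ of them, with $\varepsilon_p>0$, $\varepsilon_p\to0$.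

**Step 6: repair the rest.** Call a vertex *bad* if it lies in at least $\sqrt{\varepsilon_p}\,p$ unseen pairs of this kind. There are at most $2\sqrt{\varepsilon_p}\,p$ bad vertices, because each unseen pair has two ends. For each bad $w$ add, side by side with everything else, one long bar of $w$ and, above or below it on disjoint $x$-ranges, one bar for each vertex in an unseen pair with $w$. This costs each vertex at most $1+2\sqrt{\varepsilon_p}\,p$ bars. The remaining unseen pairs in different blocks involve only vertices that are not bad; give each pair a separate two-bar piece, at a cost of at most $\sqrt{\varepsilon_p}\,p$ per vertex. The pairs inside blocks also get two-bar pieces, at a cost of $p-1$ per vertex. In total each vertex has at most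
$$S+(p-1)+1+3\sqrt{\varepsilon_p}\,p=\tfrac BE\,p+p+o(p)$$
bars. Divide by $n=mp$. $\square$

## 6. Gadgets: bundles of triangles that rotate

**Definition.** A *gadget* consists of integers $r,k,r'\ge0$ and types
$$a_0<\dots<a_r<z_1<\dots<z_k<b_{r'}<\dots<b_1<b_0,\qquad [r\ge1]+k+[r'\ge1]\ge2. \tag{4}$$
Its low path is $(a_0,\dots,a_r)$, its high path $(b_0,\dots,b_{r'})$. Put $z_0=a_r$ and $z_{k+1}=b_{r'}$. Its *triangles* are

- (i) $(a_{i-1},a_i,z_1)$ for $1\le i\le r$;
- (ii) $(z_{j-1},z_j,z_{j+1})$ for $1\le j\le k$;
- (iii) $(z_k,b_i,b_{i-1})$ for $1\le i\le r'$.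

The *middle* of a triangle is its second entry.

Every type of the gadget except $a_0,b_0$ is the middle of exactly one triangle, and $a_0,b_0$ are the middle of none.

*Example.* Take $r=r'=0$, $k=2$ and types $1<2<3<4$: the triangles are $(1,2,3)$ and $(2,3,4)$. Keep long bars $X$ of type $1$ and $U$ of type $4$, and replace alternately the bar of type $2$ and the bar of type $3$:
$$XZ_1Z_2U\to XZ_2U\to XZ_1'Z_2U\to XZ_1'U\to XZ_1'Z_2'U .$$
New consecutive pairs: $XZ_2$; $XZ_1'$ and $Z_1'Z_2$; $Z_1'U$; $Z_1'Z_2'$ and $Z_2'U$. Two new bars give six different pairs of bars, with the types $13,12,23$ and $24,23,34$ of the two triangles. The frozen frame of Section 4 is $r=r'=0$, $k=1$; condition (4) excludes it.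

**Lemma 2.** For each $J\ge0$ there is a pattern in which type $i$ has at most $(J+1)\cdot\#\{\text{triangles with middle }i\}+1$ bars, and for all $i<j$ at least $J\cdot\#\{\text{triangles containing }i,j\}$ pairs of bars of types $i,j$ see each other.

*Proof.* **Step 1: describe the rotation.** There are two permanent bars, $X$ of type $a_0$ and $U$ of type $b_0$. The other bars are, for $0\le t\le J$: $x_i^t$ of type $a_i$ ($1\le i\le r$), $Z_j^t$ of type $z_j$ ($1\le j\le k$), $y_i^t$ of type $b_i$ ($1\le i\le r'$). Put $x_0^t=X$, $y_0^t=U$, $Z_0^t=x_r^t$, $Z_{k+1}^t=y_{r'}^t$. As $x$ increases, the set of bars met by the vertical line changes by one insertion or deletion at a time, and each set lasts for a unit interval. At the start of round $t$ the set is, from bottom to top,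
$$X,x_1^t,\dots,x_r^t,\ Z_1^t,\dots,Z_k^t,\ y_{r'}^t,\dots,y_1^t,U .$$
For $t=0$ these bars are present from the beginning of the round. Round $t$, for $0\le t<J$, consists of three parts:

- (i) delete $x_r^t,\dots,x_1^t$ in this order, then insert $x_1^{t+1},\dots,x_r^{t+1}$ in this order;
- (ii) for $j=1,\dots,k$: delete $Z_j^t$, insert $Z_j^{t+1}$;
- (iii) delete $y_{r'}^t,\dots,y_1^t$ in this order, then insert $y_1^{t+1},\dots,y_{r'}^{t+1}$ in this order.

After round $J-1$ all bars end. A bar is deleted at least one unit interval before the next bar of its type is inserted, so bars of equal type have disjoint closed ranges and this is a pattern. The bar counts are as claimed: $1$ for $a_0$ and $b_0$, $J+1$ for the other types of the gadget.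

**Step 2: list the new consecutive pairs.**

- (i) After deleting $x_i^t$: $(x_{i-1}^t,Z_1^t)$. After inserting $x_i^{t+1}$: $(x_{i-1}^{t+1},x_i^{t+1})$ and $(x_i^{t+1},Z_1^t)$.
- (ii) After deleting $Z_j^t$: $(Z_{j-1}^{t+1},Z_{j+1}^t)$. After inserting $Z_j^{t+1}$: $(Z_{j-1}^{t+1},Z_j^{t+1})$ and $(Z_j^{t+1},Z_{j+1}^t)$.
- (iii) After deleting $y_i^t$: $(Z_k^{t+1},y_{i-1}^t)$. After inserting $y_i^{t+1}$: $(Z_k^{t+1},y_i^{t+1})$ and $(y_i^{t+1},y_{i-1}^{t+1})$.

For instance in (i), when $x_i^t$ is deleted, $x_r^t,\dots,x_{i+1}^t$ are already gone and nothing above has changed in this round. In (ii), everything below $Z_j$ has been renewed and nothing above it. In each round every triangle contributes its three type pairs once, through the deletion and the insertion of a bar of its middle. Consecutive bars see each other. So the lemma follows once we know that no pair of bars is listed twice.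

**Step 3: no pair is listed twice.** Suppose $\{P,Q\}$ is listed at an event $\sigma$ and again at a later event $\sigma'$. Each bar is present during one interval of time, so both are present from $\sigma$ to $\sigma'$, and $\sigma'$ is not an insertion of $P$ or $Q$. So $\sigma'$ is the deletion of a bar $w$ whose neighbours are then $P$ and $Q$. Right after $\sigma$ the bars $P,Q$ were consecutive, so $w$ was inserted after $\sigma$, hence *while $P$ and $Q$ were both present*. Let $w$ have superscript $s$. Since $w$ was inserted after an event of some round, $s\ge1$; it was inserted in round $s-1$ and is deleted in round $s$.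

*Case $w=x_i^s$.* One of $P,Q$ is $Z_1^s$. It is permanent only if $k=r'=0$, which (4) excludes. So $Z_1^s$ was inserted in round $s-1$, in part (ii) or (iii), after $x_i^s$: it was not present when $w$ was inserted, a contradiction.

*Case $w=Z_j^s$, $1\le j\le k$.* Here $\{P,Q\}=\{Z_{j-1}^{s+1},Z_{j+1}^s\}$. If $Z_{j-1}^{s+1}$ is not permanent, it is inserted in round $s$, after $Z_j^s$: contradiction. If $Z_{j+1}^s$ is not permanent, it is inserted in round $s-1$ but after $Z_j^s$: contradiction. If both are permanent, then $j-1=0=r$ and $j+1=k+1$, $r'=0$, so $k=1$ and $r=r'=0$, which (4) excludes.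

*Case $w=y_i^s$.* One of $P,Q$ is $Z_k^{s+1}$. It is permanent only if $k=r=0$, which (4) excludes. So it is inserted in round $s$, after $y_i^s$: contradiction. $\square$

## 7. Real weights and small deficits

**Lemma 3.** Let $w_G\ge0$ be weights on finitely many gadgets with types in $[m]$. Put
$$\beta(i)=\sum_Gw_G\,\#\{\text{triangles of }G\text{ with middle }i\},\qquad c(i,j)=\sum_Gw_G\,\#\{\text{triangles of }G\text{ containing }i,j\},$$
and $u_{ij}=\max(0,1-c(i,j))$. For each pair choose one of its elements as *payer*, and let $\rho(i)$ be the sum of $u_{ij}$ over the pairs paid by $i$. Then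
$$\limsup_{n\to\infty}\frac{b(T_n)}n\le\frac1m\Bigl(1+\max_i\bigl(\beta(i)+\rho(i)\bigr)\Bigr).$$

*Proof.* For a large integer $Q$, run each gadget $G$ for $\lfloor Qw_G\rfloor$ rounds by Lemma 2, side by side. For some $C$ independent of $Q$ this gives at least $Qc(i,j)-C$ seeing pairs of types $i,j$ and at most $Q\beta(i)+C$ bars of type $i$. For each pair $\{i,j\}$ with payer $i$ add, side by side with the rest, one long bar of type $j$ facing $\lceil Qu_{ij}\rceil+\lceil C\rceil$ successive bars of type $i$. Now every two types have at least $Qc(i,j)-C+Qu_{ij}+C\ge Q$ seeing pairs. Each type $i$ has at most $Q(\beta(i)+\rho(i))+C'$ bars, with $C'$ independent of $Q$. Apply Lemma 1 with $E=Q$ and let $Q\to\infty$. $\square$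

We now need weighted gadgets with $\beta(i)\le K+O(1)$ for all $i$ and $c(i,j)\ge1-O(1/K)$ for almost all pairs, where $m\approx(4+\lambda)K$ and $\lambda=\sqrt7-1$; indeed $\frac1{4+\lambda}=\frac1{3+\sqrt7}=\kappa$.

## 8. Where the constants come from

This section proves nothing; it makes the construction reproducible. Split the types into a low part $L$ of size $2K$, a middle part $M$ of size about $\lambda K$, and a high part $H$ of size $2K$, the mirror image of $L$. Write $\hat g$ for the mirror image of $g\in L$. Call a triangle LLM if it has two types in $L$ and one in $M$, and so on.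

**Inside $L$.** Suppose a pair $x<y$ in $L$ at distance at most $K$ occurs with weight $e(x,y)=1$ in triangles with middle $y$ and top outside $L$. A label $l>K$ has exactly $K$ such partners below it, so its load is $K$. A label $l\le K$ has only $l-1$ of them. The missing load $K-(l-1)$ is the surplus that the lower bound forces, and we put it all on the pairs $(l-1,l)$: half by raising $e(l-1,l)$, half through special gadgets that also cover the pairs in $L$ at distance more than $K$. Then the total weight $e$ around a label $l=xK$ is about $K\,d(x)$ with $d(x)=2$ for $x\le1$ and $d(x)=3-x$ for $x\ge1$, and $\int_0^2d=\frac72$.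

**Triangle weights.** Write $x=l/K$, $x'=g/K$. The pairs in $L$ are arranged in paths, and $K\,Y(x)$ is the weight of paths whose largest element (*leaf*) is $l$. Let $I=\int_0^2Y$. Aim for these weights, with unknown $\theta,\varphi,\lambda$ and functions $\tau,v$:

- LLM $(x,y,z)$: $\frac\theta Ke(x,y)$;
- LLH $(x,y,\hat g)$: $\frac{\varphi}{IK^2}e(x,y)\cdot KY(x')$, and mirror images;
- LMM $(l,y,z)$: $\frac{\tau(x)}{\lambda K}$, and mirror images;
- LMH $(l,z,\hat g)$: $\frac{v(x,x')}{\lambda K}$.

Exact coverage of the pairs and a load $K$ on $M$ require, to leading order and with $\bar v(x)=\int_0^2v(x,x')\,dx'$: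
$$\theta\lambda+\varphi=1\ (\text{LL}),\qquad v(x,x')=1-\tfrac\varphi I\bigl(d(x)Y(x')+d(x')Y(x)\bigr)\ (\text{LH}),$$
$$\theta d+\tau+\tfrac{\bar v}\lambda=1\ (\text{LM}),\qquad \int_0^2\tau=\tfrac\lambda2\ (\text{MM}),\qquad \tfrac1\lambda\int_0^2\bar v+\tfrac\lambda2=1\ (\text{load on }M).$$
From LH, $\int\bar v=4-7\varphi=7\theta\lambda-3$. The load equation becomes $7\theta=1+\frac3\lambda-\frac\lambda2$. Integrating LM and using MM gives $\frac\lambda2=2+\frac3\lambda-\frac{21}2\theta$. Eliminating $\theta$ leaves $\lambda^2+2\lambda-6=0$. So $\lambda=\sqrt7-1$, and then $\frac3\lambda=1+\frac\lambda2$ gives $\theta=\frac27$, whatever $Y$ is.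

**The link between triangles.** Triangles come in gadgets. A gadget whose low path $P$ has leaf $p$ makes LLM triangles with a common top $z\in M$, and also one triangle with bottom $p$, which is LMH or LMM. For fixed $z$, the leaf $p=xK$ must support LLM weight $\theta Y(x)$. Let half of the LMH weight at $(p,z)$, namely $\frac{\bar v}{2\lambda}$, carry low paths (the other half carries high paths). The rest, $h=\frac27Y-\frac{\bar v}{2\lambda}$, must be carried by LMM triangles, half of whose weight is available to each of their two elements of $M$. So we need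
$$0\le h\le\tfrac12\tau,\qquad\text{where}\qquad \tfrac12\tau-h=\tfrac12-\tfrac17(d+2Y). \tag{5}$$
If all pairs at distance at most $K$ were used as two-term paths of weight $1$, we would have $Y(1)=1$ and $\frac12-\frac47<0$: too many leaves. If they were all arranged in maximal arithmetic progressions of weight $1$, we would have $Y(1)=0$ and $\bar v(1)=2-2\varphi=2\theta\lambda=\frac{4\lambda}7$, so $h(1)=-\frac27$: too few leaves. A mixture with weights $\frac23$ and $\frac13$ works.

## 9. The construction

**Constants.** $\lambda=\sqrt7-1$, so $\lambda^2+2\lambda=6$, i.e. $\frac3\lambda=1+\frac\lambda2$. $\varphi=1-\frac{2\lambda}7=\frac{9-2\sqrt7}7$. Then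
$$\tfrac12<\varphi\le\tfrac{17}{32}.$$
The left inequality says $2\sqrt7<5.5$, i.e. $28<30.25$. The right one is equivalent to $169\le64\sqrt7$, and $169^2=28561\le28672=64^2\cdot7$.

**Functions on $[0,2]$** (both cases agree at $x=1$):
$$d(x)=\begin{cases}2&x\le1\\3-x&x\ge1\end{cases},\qquad Y(x)=\begin{cases}(3+x)/6&x\le1\\(1+x)/3&x\ge1\end{cases},\qquad\int_0^2d=\tfrac72,\quad\int_0^2Y=\tfrac7{12}+\tfrac{10}{12}=\tfrac{17}{12},$$
$$v(x,x')=1-\tfrac{12\varphi}{17}\bigl(d(x)Y(x')+d(x')Y(x)\bigr),\qquad\bar v(x)=\int_0^2v(x,x')\,dx'=2-\varphi d(x)-\tfrac{42\varphi}{17}Y(x),$$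
$$\tau(x)=1-\tfrac27d(x)-\tfrac{\bar v(x)}\lambda,\qquad h(x)=\tfrac27Y(x)-\tfrac{\bar v(x)}{2\lambda}.$$

**Fact 1.** $v\ge0$. The function $d(x)Y(x')+d(x')Y(x)$ is affine in each variable separately on products of the intervals $[0,1],[1,2]$, so its maximum is attained at $x,x'\in\{0,1,2\}$, where $d=2,2,1$ and $Y=\frac12,\frac23,1$. At $(0,0),(0,1),(0,2),(1,1),(1,2),(2,2)$ the values are $2,\frac73,\frac52,\frac83,\frac83,2$. So $v\ge1-\frac{12}{17}\cdot\frac83\varphi=1-\frac{32}{17}\varphi\ge0$.

**Fact 2.** $\int_0^2\bar v=4-\frac72\varphi-\frac72\varphi=4-7\varphi=2\lambda-3$, and $\int_0^2\tau=2-1-\frac{2\lambda-3}\lambda=\frac3\lambda-1=\frac\lambda2$.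

**Fact 3.** $0\le h\le\frac12\tau$ and $\tau\ge\frac1{21}$. All functions are affine on $[0,1]$ and on $[1,2]$, so it suffices to check $x=0,1,2$. The $\bar v$-terms cancel in $\frac12\tau-h=\frac12-\frac17(d+2Y)$, whose values are $\frac1{14},\frac1{42},\frac1{14}$. So $h\le\frac12\tau$, and $\tau\ge2h+\frac1{21}$. It remains to see $h\ge0$, i.e. $\bar v\le\frac{4\lambda}7Y$. Using $\varphi>\frac12$,
$$\bar v(0)=2-\tfrac{55\varphi}{17}<\tfrac{13}{34}<0.39,\qquad\bar v(1)=2-\tfrac{62\varphi}{17}<\tfrac6{34}<0.18,\qquad\bar v(2)=2-\tfrac{59\varphi}{17}<\tfrac9{34}<0.27,$$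
while $\lambda>1.6$ (as $2.6^2=6.76<7$) gives $\frac{4\lambda}7Y>0.45,\ 0.6,\ 0.9$ at $x=0,1,2$.

All these functions are Lipschitz, and $\tau\ge\frac1{21}$, $Y\ge\frac12$.

**Labels.** Let $K\ge4$ be an integer, $\mu=\lfloor\lambda K\rfloor$, $m=4K+\mu$, and
$$L=\{1,\dots,2K\},\quad M=\{2K+1,\dots,2K+\mu\},\quad H=\{m+1-g:1\le g\le2K\},\quad\hat\imath=m+1-i .$$
The map $i\mapsto\hat\imath$ is the *mirror*. It reverses order, exchanges $L$ and $H$, and maps $M$ onto $M$. It maps gadgets to gadgets, exchanging low and high paths; it maps triangles to triangles (those of kind (i) to kind (iii)) and middles to middles. From now on all $O(\cdot)$ are as $K\to\infty$, uniform in all other parameters.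

**Paths.** $\mathcal P$ is the following weighted family of increasing sequences $P=(a_0<\dots<a_r)$, $r\ge1$, in $L$, with leaf $p(P)=a_r$ and weight $w(P)$:

- (N) $(a-1,a)$ for $2\le a\le K$, weight $\frac{K-a}2$;
- (S) $(x,y)$ for $x,y\in L$, $1\le y-x\le K$, weight $\frac23$;
- (AP) for $1\le\delta\le K$, $1\le x_0\le\delta$: the maximal progression $x_0,x_0+\delta,x_0+2\delta,\dots$ in $L$, weight $\frac13$. It has at least two terms, as $x_0+\delta\le2K$.

A sequence may occur in several classes; the occurrences are separate members of $\mathcal P$.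

*Example.* For $K=4$, $L=\{1,\dots,8\}$: the progressions with $\delta=3$ are $(1,4,7),(2,5,8),(3,6)$. The label $6$ is the leaf of the S-paths $(2,6),(3,6),(4,6),(5,6)$ and of the progressions $(3,6)$ and $(2,6)$, so leaf weight $4\cdot\frac23+2\cdot\frac13=\frac{10}3$ sits on it.

Let $e(x,y)$ be the total weight of paths in which $x<y$ are consecutive. A pair with $1\le y-x\le K$ is consecutive in exactly one AP, namely that of difference $y-x$ through $x$. So $e(x,y)=0$ unless $1\le y-x\le K$, and in that range
$$e(x,y)=1+\tfrac{K-y}2\,[\,x=y-1,\ y\le K\,]. \tag{6}$$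
Let $\mathrm{in}(l)=\sum_xe(x,l)$, $\mathrm{out}(l)=\sum_ye(l,y)$, $D_K=\mathrm{in}+\mathrm{out}$, and let $Y_K(l)$ be the total weight of paths with leaf $l$.

- $\mathrm{in}(1)=0$; $\mathrm{in}(l)=(l-1)+\frac{K-l}2$ for $2\le l\le K$; $\mathrm{in}(l)=K$ for $l>K$.
- $\mathrm{out}(l)=\min(K,2K-l)+\frac{K-l-1}2[l\le K-1]$. Hence $D_K(l)=2K-\frac32$ for $2\le l\le K-1$, $D_K(K)=2K-1$, and $D_K(l)=3K-l$ for $l>K$. So $D_K(l)=K\,d(l/K)+O(1)$ for $2\le l\le2K$.
- An AP of difference $\delta$ has leaf $>2K-\delta\ge K$. So for $2\le l\le K$ only N and S count: $Y_K(l)=\frac{K-l}2+\frac23(l-1)=K\,Y(l/K)-\frac23$. For $l>K$ there are $K$ S-paths with leaf $l$, and $l$ is the leaf of the AP of difference $\delta$ through it iff $2K-l<\delta\le K$, which holds for $l-K$ values of $\delta$. So $Y_K(l)=\frac23K+\frac13(l-K)=K\,Y(l/K)$. Since $Y\ge\frac12$, for $2\le l\le2K$ we get $Y_K(l)=K\,Y(l/K)(1+O(\frac1K))$, and also $Y_K(l)\ge K/3$. Moreover $Y_K(1)=0$: every leaf is at least $2$.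
- $S_Y:=\sum_lY_K(l)=\frac{17}{12}K^2+O(K)$.

**Gadgets and weights.** The mirror of a path $(a_0,\dots,a_r)$, used as a high path, is $b_i=\hat a_i$.

**$\Gamma_1(s)$**, $2\le s\le K$: low path $(1,2,\dots,s)$, $k=1$, $z_1=K+s$, $r'=0$, $b_0=m$; weight $\frac12$. Also the mirror images.

**$\Gamma_2(P,P')$**, $P,P'\in\mathcal P$: low path $P$, $k=0$, high path the mirror of $P'$; weight $\alpha\,w(P)w(P')$ with $\alpha=\frac{12\varphi}{17K^2}$.

**$\Gamma_3(P,z,g)$**, $P\in\mathcal P$, $z\in M$, $1\le g\le2K$: low path $P$, $k=1$, $z_1=z$, $r'=0$, $b_0=\hat g$; weight $\frac{w(P)}{Y_K(p)}\cdot\frac{v(p/K,\,g/K)}{2\mu}$ with $p=p(P)$. Also the mirror images.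

**$\Gamma_4$.** For $1\le l,g\le2K$ let $q(l,g)=\frac{2\tau(l/K)\tau(g/K)}{\lambda^2K^2}$. Let $\pi(1)=0$ and $\pi(l)=\frac{2h(l/K)}{\tau(l/K)}$ for $l\ge2$; by Fact 3, $\pi(l)\in[0,1]$. Let $\mathcal D_l$ be the probability distribution that takes the one-term path $(l)$ with probability $1-\pi(l)$, and $P\in\mathcal P$ with leaf $l$ with probability $\pi(l)w(P)/Y_K(l)$. For all $l,g$, all $y<z$ in $M$, all $A$ in the support of $\mathcal D_l$ and $A'$ in the support of $\mathcal D_g$, take with weight $\frac12q(l,g)\mathcal D_l(A)\mathcal D_g(A')$ each of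

- $\Gamma_4'$: low path $A$, $k=2$, $(z_1,z_2)=(y,z)$, high path the mirror of $A'$;
- $\Gamma_4''$: low path $A$ extended by $y$, $k=0$, high path the mirror of $A'$ extended at its lower end by $z$.

**These are gadgets.** The types increase as required, since $s<K+s\le2K<m$, $L<M<H$ and $y<z$. The sum in (4) is at least $2$: in $\Gamma_1,\Gamma_3$ because $r\ge1$ and $k=1$; in $\Gamma_2$ and $\Gamma_4''$ because both paths have at least two terms; in $\Gamma_4'$ because $k=2$. All weights are nonnegative.

**Mirror symmetry.** The weighted family is mirror-invariant. For $\Gamma_1,\Gamma_3$ this holds by definition. The mirror of $\Gamma_2(P,P')$ is $\Gamma_2(P',P)$. The mirror of $\Gamma_4'$ (or $\Gamma_4''$) with data $(l,g,y,z,A,A')$ is the one with data $(g,l,\hat z,\hat y,A',A)$, with equal weight because $q$ is symmetric.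

**The triangles of $\Gamma_4$.** Let $A=(a_0,\dots,a_r=l)$ and let the mirror of $A'$ be $(b_0,\dots,b_{r'}=\hat g)$. From the definition of a gadget,
$$\Gamma_4':\ (a_{i-1},a_i,y),\ (l,y,z),\ (y,z,\hat g),\ (z,b_i,b_{i-1});\qquad \Gamma_4'':\ (a_{i-1},a_i,z),\ (l,y,z),\ (y,z,\hat g),\ (y,b_i,b_{i-1}).$$
So both contain the same two triangles on $y,z$, but the low path hangs on $y$ in the first and on $z$ in the second.

## 10. Triangle weights, loads and coverage

**Riemann sums.** The functions are Lipschitz, so $\sum_{g\le2K}v(x,\frac gK)=K\bar v(x)+O(1)$, $\sum_{l,g\le2K}v(\frac lK,\frac gK)=(2\lambda-3)K^2+O(K)$, and $\sum_{l\le2K}\tau(\frac lK)=\frac{\lambda K}2+O(1)$, by Fact 2. Also $\mu=\lambda K+O(1)$. Hence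
$$\sum_gq(l,g)=\frac{\tau(l/K)}{\lambda K}+O(K^{-2}),\qquad\sum_{l,g}q(l,g)=\frac12+O\bigl(\tfrac1K\bigr),\qquad\alpha S_Y=\varphi+O\bigl(\tfrac1K\bigr). \tag{7}$$

**Step 1: total weight of each triangle.** Up to mirror images (LLM$\leftrightarrow$MHH, LLH$\leftrightarrow$LHH, LMM$\leftrightarrow$MMH, LMH$\leftrightarrow$LMH) the triangles are the following; those of $\Gamma_1$ are listed separately.

*LLM* $(x,y,z)$ with $x<y$ in $L$, $z\in M$. They come from $\Gamma_3$ and $\Gamma_4$. A path $P$ with leaf $p$ in which $x,y$ are consecutive produces this triangle with weight $\frac{w(P)}{Y_K(p)}$ times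
$$\frac{\sum_gv(p/K,g/K)}{2\mu}+\frac12\pi(p)(\mu-1)\sum_gq(p,g)=\frac{\bar v(p/K)}{2\lambda}+h\bigl(\tfrac pK\bigr)+O\bigl(\tfrac1K\bigr)=\tfrac27Y\bigl(\tfrac pK\bigr)+O\bigl(\tfrac1K\bigr).$$
The first term is $\Gamma_3$, summed over $g$. In the second, $z$ plays the lower role in $\Gamma_4'$ with any larger partner in $M$, or the upper role in $\Gamma_4''$ with any smaller partner: $\mu-1$ partners in total; the distribution $\mathcal D_g$ sums to $1$. Its value uses (7) and $\frac12\pi\tau=h$. Since $Y_K(p)=K\,Y(p/K)(1+O(\frac1K))$ and $Y\ge\frac12$, each $P$ contributes $\frac2{7K}w(P)(1+O(\frac1K))$. Summing over $P$, the triangle has weight $\frac2{7K}e(x,y)(1+O(\frac1K))$.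

*LLH* $(x,y,\hat g)$ from $\Gamma_2$: sum over $P$ in which $x,y$ are consecutive and $P'$ with leaf $g$. The weight is $\alpha\,e(x,y)Y_K(g)$.

*LMM* $(l,y,z)$ from $\Gamma_4$: $\Gamma_4'$ and $\Gamma_4''$ give one half each, so the weight is $\sum_gq(l,g)=\frac{\tau(l/K)}{\lambda K}+O(K^{-2})$.

*LMH* $(l,z,\hat g)$: $\Gamma_3$ gives $\frac{v(l/K,g/K)}{2\mu}$ if $l\ge2$ (the factors $w(P)/Y_K(l)$ over paths with leaf $l$ sum to $1$) and $0$ if $l=1$. The mirrored $\Gamma_3$ gives $\frac{v(g/K,l/K)}{2\mu}$ if $g\ge2$ and $0$ if $g=1$. As $v$ is symmetric, the weight is at most $\frac{v(l/K,g/K)}\mu$, with equality if $l,g\ge2$.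

*$\Gamma_1$*: $(a-1,a,K+s)$ for $2\le a\le s\le K$, and $(s,K+s,m)$ for $2\le s\le K$, each of weight $\frac12$.

**Step 2: every load is at most $K+O(1)$.** We show $\beta(i)\le K+O(1)$ for all $i$. By mirror symmetry let $i\in L\cup M$. Triangles with middle in $L$ are those of $\Gamma_1$, LLM and LLH. (Mirrored $\Gamma_1$ has its middles in $H$.) Triangles with middle in $M$ are LMM, MMH and LMH.

*$l=1$.* The smallest type is never a middle.

*$2\le l\le K$.* $\Gamma_1$ contributes $\frac12(K-l+1)$, one term for each $s$ from $l$ to $K$. LLM contributes $\frac{2\mu}{7K}\mathrm{in}(l)(1+O(\frac1K))=\frac{2\lambda}7\mathrm{in}(l)+O(1)$. LLH contributes $\alpha S_Y\,\mathrm{in}(l)=\varphi\,\mathrm{in}(l)+O(1)$. As $\frac{2\lambda}7+\varphi=1$, the total is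
$$\mathrm{in}(l)+\frac{K-l}2+O(1)=(l-1)+\frac{K-l}2+\frac{K-l}2+O(1)=K+O(1).$$

*$K<l\le2K$.* $\Gamma_1$ contributes at most $\frac12$, from $s=l-K$, and the rest is $\mathrm{in}(l)+O(1)=K+O(1)$ as before.

*$z\in M$.* LMH contributes at most $\frac1\mu\sum_{l,g}v(\frac lK,\frac gK)=\frac{(2\lambda-3)K}\lambda+O(1)$. The triangles LMM $(l,z,z')$ with $z'>z$ and MMH $(y,z,\hat g)$ with $y<z$ together contribute $(\mu-1)\sum_{l,g}q(l,g)=\frac{\lambda K}2+O(1)$. Since $\frac3\lambda=1+\frac\lambda2$, the total is at most $K\bigl(2-\frac3\lambda+\frac\lambda2\bigr)+O(1)=K+O(1)$.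

**Step 3: coverage.** We show $c(i,j)\ge1-O(\frac1K)$ for all $i<j$ in $\{2,\dots,m-1\}$. By mirror symmetry the following cases suffice.

*$i,j\in L$, $j-i\le K$.* Here $e(i,j)\ge1$. Summing LLM over $z\in M$ and LLH over $g$ gives $e(i,j)\bigl(\frac{2\mu}{7K}(1+O(\frac1K))+\alpha S_Y\bigr)=e(i,j)\bigl(\frac{2\lambda}7+\varphi+O(\frac1K)\bigr)\ge1-O(\frac1K)$.

*$i,j\in L$, $j-i>K$.* Put $j=K+s$, so $2\le i\le s-1$ and $s\le K$. The $\Gamma_1$-triangles $(i-1,i,j)$ and $(i,i+1,j)$ give $\frac12+\frac12=1$.

*$l\in L$, $l\ge2$, $z\in M$.* LLM, with $l$ as first or second entry, gives $\frac2{7K}D_K(l)(1+O(\frac1K))=\frac27d(\frac lK)+O(\frac1K)$. LMM, with $z$ as middle or top, gives $(\mu-1)\bigl(\frac{\tau(l/K)}{\lambda K}+O(K^{-2})\bigr)=\tau(\frac lK)+O(\frac1K)$. LMH gives $\frac1\mu\sum_{g\ge2}v(\frac lK,\frac gK)+O(\frac1K)=\frac{\bar v(l/K)}\lambda+O(\frac1K)$. The sum is $1+O(\frac1K)$ by the definition of $\tau$.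

*$l\in L$, $\hat g\in H$, $l,g\ge2$.* LLH and LHH give $\alpha\bigl(D_K(l)Y_K(g)+D_K(g)Y_K(l)\bigr)=1-v(\frac lK,\frac gK)+O(\frac1K)$, by the definitions of $\alpha$ and $v$. LMH gives $\sum_{z\in M}\frac{v(l/K,g/K)}\mu=v(\frac lK,\frac gK)$. The sum is $1+O(\frac1K)$.

*$y<z$ in $M$.* LMM and MMH give $2\sum_{l,g}q(l,g)=1+O(\frac1K)$.

**Where the surplus sits.** For $2\le l\le K$ the pair $(l-1,l)$ is covered with weight $1+\frac{K-l}2+O(1)$ by LLM and LLH, by (6), and with weight $\frac12(K-l+1)$ by $\Gamma_1$. Together this is $K-l+O(1)$: exactly the repetition that the cap $\min(k_i,i-1)$ in (2) forces, to leading order.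

**Step 4: the limit.** For pairs containing $1$ or $m$ use $u_{ij}\le1$ and let the other element pay (for $\{1,m\}$ either one). For all other pairs $u_{ij}=O(\frac1K)$, with arbitrary payer. So $\rho(i)\le2+m\cdot O(\frac1K)=O(1)$ for all $i$. With Step 2, Lemma 3 gives for every $K\ge4$
$$\limsup_{n\to\infty}\frac{b(T_n)}n\le\frac{K+O(1)}{4K+\lfloor\lambda K\rfloor}\ \xrightarrow[K\to\infty]{}\ \frac1{4+\lambda}=\frac1{3+\sqrt7}=\frac{3-\sqrt7}2=\kappa .$$
Theorem 2(a) gives $\liminf_{n\to\infty} b(T_n)/n\ge\kappa$. So the limit exists and equals $\frac{3-\sqrt7}2$, which proves Theorem 1. $\blacksquare$
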